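\title{Rabin-automatic power structures and MSO interpretations in the binary tree}

\begin{abstract}
We prove that if the power structure $\mathcal P[\mathfrak S]$ of a relational structure $\mathfrak S$ is Rabin-automatic with advice $Q$, then $\mathfrak S$ is MSO-interpretable in the infinite binary tree expanded by $Q$. The converse also holds, the interpretation can be computed from the automata independently of the advice, every presentation of a power structure is definably isomorphic to a canonical one, and the statement fails for the structure of finite subsets. The proof constructs a definable injection of the atoms of the presentation into the nodes of the tree. A counting argument attaches every atom to a node or to an infinite branch, and a Baire category argument moves the branches to nodes.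
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Two ways of describing a structure in the binary tree}

All structures are relational, with finitely many relations. Let $T=\{l,r\}^*$, and let $\mathfrak T_2=(T,S_l,S_r)$ be the infinite full binary tree: $S_d(u,v)$ holds if and only if $v=ud$, for $d\in\{l,r\}$. An \emph{advice} is a labeling of the nodes of $T$ by a finite alphabet, or equivalently a finite tuple $Q$ of unary predicates on $T$; we write $(\mathfrak T_2,Q)$ for the expansion of $\mathfrak T_2$ by these predicates. No regularity is assumed of $Q$. Monadic second-order logic (MSO) extends first-order logic by variables for sets of nodes, which may be quantified, and by the atomic formulas $x\in X$.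

A structure can be described inside $(\mathfrak T_2,Q)$ by letting its elements be nodes, or by letting its elements be labelings of the whole tree.

\begin{definition}\label{def:interp}
A structure $\mathfrak S=(S,R_1,\dots,R_k)$ is \emph{MSO-interpretable in $(\mathfrak T_2,Q)$} if there are MSO formulas $\delta(x)$ and $\varphi_i(x_1,\dots,x_{n_i})$, one for each $R_i$ of arity $n_i$, in the signature of $(\mathfrak T_2,Q)$ and with free first-order variables, such that $\mathfrak S$ is isomorphic to the structure with domain $\delta^{(\mathfrak T_2,Q)}=\{u:(\mathfrak T_2,Q)\models\delta(u)\}$ whose relations are those defined by the $\varphi_i$, restricted to this domain.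
\end{definition}

\begin{definition}\label{def:auto}
Let $\Sigma$ be a finite alphabet. A structure is \emph{Rabin-automatic with advice $Q$} if it is isomorphic to a structure whose domain is a set of labelings $T\to\Sigma$ and whose domain and atomic relations are each recognized by a Rabin tree automaton. For a relation of arity $n$ the automaton reads the convolution of the $n$ arguments and of the advice, that is, the labeling that carries at each node the $n$ letters of the arguments and the letter of $Q$. The structure on labelings is called a \emph{presentation}.
\end{definition}

Presentations are injective: distinct labelings represent distinct elements. A labeling by a finite alphabet is coded by a tuple of sets of nodes, and by Rabin's theorem (recalled in Section~\ref{sec:prelim}) a relation on labelings is recognized by a Rabin automaton with advice $Q$ exactly when it is MSO-definable in $(\mathfrak T_2,Q)$. So Definition~\ref{def:auto} is Definition~\ref{def:interp} with free set variables in place of free first-order variables. The construction that links the two notions is the following.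

\begin{definition}\label{def:power}
The \emph{power structure} of $\mathfrak S=(S,R_1,\dots,R_k)$ is $\mathcal P[\mathfrak S]=(\mathcal P(S),\subseteq,R_1',\dots,R_k')$, where for $R_i$ of arity $n$
\[
R_i'=\{(\{a_1\},\dots,\{a_n\}):(a_1,\dots,a_n)\in R_i\}.
\]
The \emph{finite power structure} $\mathcal P_f[\mathfrak S]$ is defined in the same way, with $\mathcal P(S)$ replaced by the set of finite subsets of $S$.
\end{definition}

If the elements of $\mathfrak S$ are nodes, then the subsets of $S$ are sets of nodes. In detail, let $(\delta,(\varphi_i))$ interpret $\mathfrak S$ in $(\mathfrak T_2,Q)$, identify $S$ with $\delta^{(\mathfrak T_2,Q)}$, and represent $Y\subseteq S$ by its characteristic labeling, using two letters of $\Sigma$. The conditions ``every node of $Y$ satisfies $\delta$'', ``$Y\subseteq Y'$'' and ``$Y_1,\dots,Y_n$ are singletons $\{u_1\},\dots,\{u_n\}$ whose nodes satisfy $\delta$ and $\varphi_i(u_1,\dots,u_n)$'' are MSO-definable, hence recognized by Rabin automata with advice $Q$. We call this the \emph{canonical presentation} of $\mathcal P[\mathfrak S]$ given by the interpretation. The following question, posed in \cite{draft}, asks for the converse.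

\begin{quote}
If $\mathcal P[\mathfrak S]$ is Rabin-automatic with advice $Q$, is $\mathfrak S$ MSO-interpretable in $(\mathfrak T_2,Q)$?
\end{quote}

Cardinality suggests a positive answer. There are at most $2^{\aleph_0}$ labelings, so an automatic power structure forces $|S|<2^{\aleph_0}$, which leaves room for $S$ to fit into the countable set $T$. But a presentation need not look canonical. For instance, code $Y\subseteq T$ by the set of nodes $u$ that have an odd number of prefixes in $Y$. This is a definable bijection of $\mathcal P(T)$ (a nonroot node is in $Y$ if and only if exactly one of it and its parent is in the code, and the root is in $Y$ if and only if it is in the code), so it yields a presentation of the power structure of $\mathfrak T_2$. In it the singleton $\{v\}$ is represented by the whole subtree rooted at $v$, and the code of a set is not the union of the codes of its points. In general a singleton is represented by an infinite labeling, and we have to find, by a formula, a node that belongs to this labeling alone.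

\subsection{Results}

\begin{theorem}\label{thm:main}
If $\mathcal P[\mathfrak S]$ is Rabin-automatic with advice $Q$, then $\mathfrak S$ is MSO-interpretable in $(\mathfrak T_2,Q)$.
\end{theorem}

\begin{theorem}\label{thm:more}
Let $|\Sigma|\ge2$.
\begin{enumerate}
\item[(1)] \emph{(Converse.)} $\mathcal P[\mathfrak S]$ is Rabin-automatic with advice $Q$ if and only if $\mathfrak S$ is MSO-interpretable in $(\mathfrak T_2,Q)$. In particular such an $\mathfrak S$ is countable.
\item[(2)] \emph{(Uniformity and effectivity.)} From the automata of a presentation one can compute one interpretation $(\delta,(\varphi_i))$ that works for all advices $Q$ for which these automata, run with advice $Q$, present the power structure of some structure $\mathfrak S_Q$.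
\item[(3)] \emph{(Uniqueness of presentations.)} There is an MSO formula $\Psi(X,Y)$, also independent of $Q$, defining an isomorphism from the given presentation onto the canonical presentation of $\mathcal P[\mathfrak I]$ by subsets of $\delta^{(\mathfrak T_2,Q)}$, where $\mathfrak I$ is the interpreted structure.
\item[(4)] \emph{($\mathcal P$ cannot be replaced by $\mathcal P_f$.)} There is $\mathfrak S$ such that $\mathcal P_f[\mathfrak S]$ is Rabin-automatic (with trivial advice), but $\mathfrak S$ is not MSO-interpretable in $(\mathfrak T_2,Q)$ for any $Q$.
\end{enumerate}
\end{theorem}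

One principle drives the proof: an automaton carries only a bounded amount of information across a node, while a presentation of a power structure must tell all sets of atoms apart. Section~\ref{sec:prelim} makes ``the information carried across a node'' precise. Section~\ref{sec:atoms} reduces Theorem~\ref{thm:main} to finding a definable injection of the atoms into $T$, and attaches to every atom a node or an infinite branch, with boundedly many atoms at each place. Sections~\ref{sec:ends} and~\ref{sec:isolated} are the core of the paper: they map the branches injectively to nodes, the obstruction being ruled out by the Baire category theorem. Section~\ref{sec:order} separates the boundedly many atoms that share a node, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}.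

\section{Trees, automata and types}\label{sec:prelim}

\subsection{Notation and definable notions}

The root of $T$ is the empty word $\lambda$, and $\le$ is the prefix order. For nodes $u<v$ we put
\[
T_u=\{w:u\le w\},\qquad T^u=T\setminus T_u,\qquad [u,v)=T_u\setminus T_v .
\]
For a labeling $X$ we write $X_u$, $X^u$, $X_{[u,v)}$ for its restrictions to these sets, and we write $Y\cup Y'$ for the labeling obtained by gluing labelings $Y,Y'$ of disjoint sets. A set of nodes is identified with its characteristic labeling. An \emph{end} is an infinite branch starting at the root, identified with the set of nodes on it; $\partial T$ is the set of all ends and $\partial T_v$ the set of ends through $v$. For nodes, $u<_{\mathrm{lex}}u'$ means that $u$ is a proper prefix of $u'$, or that $gl\le u$ and $gr\le u'$ for some $g$; this is the lexicographic linear order on words. An end $\beta$ is \emph{left of} an end $\beta'$ if $gl\in\beta$ and $gr\in\beta'$ for some $g$.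

\emph{Definable} always means MSO-definable in $(\mathfrak T_2,Q)$, labelings being coded by tuples of sets. The prefix order is definable ($u\le w$ if every set that contains $u$ and is closed under children contains $w$), and therefore so are $<_{\mathrm{lex}}$, ``left of'', and the set of ends (prefix-closed sets containing $\lambda$ in which every node has exactly one child). By K\"onig's lemma, an infinite prefix-closed set of nodes contains an end. So finiteness is definable: a set of nodes is finite if and only if the set of prefixes of its elements contains no end.

\subsection{Automata}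

A \emph{parity tree automaton} $\mathcal A$ over an alphabet $\Gamma$ has finitely many states, one initial state, a set of transitions $(q,\gamma,q_l,q_r)$ with $\gamma\in\Gamma$, and a priority $\Omega(q)\in\omega$ for each state. A run on a labeling $X$ assigns a state $\eta(w)$ to each node so that $(\eta(w),X(w),\eta(wl),\eta(wr))$ is a transition for all $w$. An infinite path is \emph{accepting} if the largest priority seen infinitely often on it is even, and $\mathcal A$ accepts $X$ if some run with the initial state at the root has only accepting paths. A Rabin automaton differs only in the acceptance condition: there are pairs $(F_i,G_i)$ of sets of states, and a path is accepting if for some $i$ it visits $F_i$ infinitely often and $G_i$ finitely often. We use Rabin's theorem in this form: \emph{Rabin automata, parity automata and MSO formulas over $\mathfrak T_2$ with free set variables define the same sets of labelings, and the translations between them are effective.} Treating the advice as one more tuple of free set variables, we see that the relations recognized with advice $Q$ are the definable ones, and that the translations do not depend on $Q$.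

From now on automata are parity automata; they read a labeling $X$, possibly with several tracks, together with $Q$, and we do not display $Q$. When an automaton runs on a part of the tree, it reads $Q$ at the true positions.

\subsection{Types}

A run on $X_u$, on $X^u$ or on $X_{[u,v)}$ is an assignment of states to the nodes of $T_u$, of $T^u\cup\{u\}$ or of $[u,v)\cup\{v\}$, respectively, that obeys the transitions at all nodes of $T_u$, $T^u$ or $[u,v)$. It is \emph{good} if every infinite path that stays inside $T_u$, $T^u$ or $[u,v)$ is accepting. The three types below record what each part can communicate to the rest of the tree.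
\begin{itemize}
\item The \emph{in-type} $\mathrm{in}(X_u)$ is the set of states $q$ such that some good run on $X_u$ has $q$ at $u$.
\item The \emph{out-type} $\mathrm{out}(X^u)$ is the set of states $q$ such that some good run on $X^u$ has the initial state at $\lambda$ and $q$ at $u$. For $u=\lambda$ it consists of the initial state.
\item The \emph{segment type} $\mathrm{seg}(X_{[u,v)})$ is the set of triples $(q,c,q')$ such that some good run on $X_{[u,v)}$ has $q$ at $u$, has $q'$ at $v$, and has $c$ as the maximal priority on the path from $u$ to the parent of $v$.
\end{itemize}
An automaton with $s$ states has at most $2^s$ in-types, $2^s$ out-types and $2^{s^3}$ segment types. The relation ``$q\in\mathrm{in}(X_u)$'' is definable: the formula quantifies over a run, coded by one set per state, and over the ends through $u$.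

\begin{lemma}\label{lem:glue}
Let $X$ be a labeling of $T$.
\begin{enumerate}
\item[(G1)] For every node $u$, $\mathcal A$ accepts $X$ if and only if $\mathrm{out}(X^u)\cap\mathrm{in}(X_u)\ne\emptyset$.
\item[(G2)] For $u<v$, $\mathrm{in}(X_u)$ is determined by $\mathrm{seg}(X_{[u,v)})$ and $\mathrm{in}(X_v)$, and $\mathrm{out}(X^v)$ is determined by $\mathrm{out}(X^u)$ and $\mathrm{seg}(X_{[u,v)})$. Consequently, if $u\le v$, replacing $X_v$ by a labeling of $T_v$ with the same in-type does not change $\mathrm{in}(X_u)$.
\item[(G3)] Let $u_0<u_1<\cdots$. Then $q\in\mathrm{in}(X_{u_0})$ if and only if there are triples $(q_j,c_j,q_{j+1})\in\mathrm{seg}(X_{[u_j,u_{j+1})})$, $j\ge0$, with $q_0=q$ and $\limsup_jc_j$ even. The words of segment types that satisfy this condition form an $\omega$-regular language.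
\end{enumerate}
\end{lemma}

\begin{proof}
A run restricts to runs on the parts, and runs on the parts that agree at the cut nodes glue to a run. Whether a path is accepting depends only on a tail of it. In (G1) and (G2) there are two parts, and every infinite path has a tail inside one of them; so a run is good if and only if its restrictions are. This gives (G1) and the formulas
\begin{align*}
\mathrm{in}(X_u)&=\{q:(q,c,q')\in\mathrm{seg}(X_{[u,v)})\text{ for some }c\text{ and some }q'\in\mathrm{in}(X_v)\},\\
\mathrm{out}(X^v)&=\{q':(q,c,q')\in\mathrm{seg}(X_{[u,v)})\text{ for some }c\text{ and some }q\in\mathrm{out}(X^u)\}.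
\end{align*}
In (G3) the segments partition $T_{u_0}$, and an infinite path in $T_{u_0}$ either follows the end through all $u_j$ or has a tail inside one segment. On that end the largest priority seen infinitely often is $\limsup_jc_j$, because there are finitely many priorities. The condition on the word of segment types is checked by a nondeterministic parity automaton on infinite words that guesses the triples and gives the triple $(q,c,q')$ the priority $c$.
\end{proof}

\section{Locating the atoms}\label{sec:atoms}

\subsection{Reduction to an injection}

Fix a presentation $(D,\sqsubseteq,\rho_1,\dots,\rho_k)$ of $\mathcal P[\mathfrak S]$ with advice $Q$. Thus $D$ is a definable set of $\Sigma$-labelings, and $\sqsubseteq$ and the $\rho_i$ are definable relations on $D$. Let $A\subseteq D$ be the set of \emph{atoms}, the elements with exactly one element strictly below them; they represent the singletons. For $X\in D$ let $\mathrm{At}(X)=\{a\in A:a\sqsubseteq X\}$. A subset of $S$ is determined by the singletons below it, and every set of singletons arises in this way, so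
\begin{equation}\label{eq:bij}
X\mapsto\mathrm{At}(X)\text{ is a bijection }D\to\mathcal P(A).
\end{equation}
The relations $\rho_i$ hold only of atoms, and $\mathfrak S\cong(A,\rho_1,\dots,\rho_k)$. Since $2^{|A|}=|D|\le2^{\aleph_0}$, Cantor's theorem gives
\begin{equation}\label{eq:card}
|A|<2^{\aleph_0}.
\end{equation}

\begin{lemma}\label{lem:reduction}
If there is a definable injection $\iota:A\to T$, then $\mathfrak S$ is MSO-interpretable in $(\mathfrak T_2,Q)$.
\end{lemma}

\begin{proof}
Let $\delta(y)$ be $\exists a\,(a\in A\wedge\iota(a)=y)$ and let $\varphi_i(y_1,\dots,y_n)$ be $\exists a_1\cdots\exists a_n\,(\bigwedge_j\iota(a_j)=y_j\wedge\rho_i(a_1,\dots,a_n))$, the quantifiers over labelings being quantifiers over tuples of sets. As $\iota$ is injective, it is an isomorphism from $(A,\rho_1,\dots,\rho_k)$ onto the structure defined by $\delta$ and the $\varphi_i$.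
\end{proof}

\subsection{The free part of an atom}

Where does an atom $a$ keep its identity? Cut the tree at a node $u$. If the part $a_u$ can be exchanged for many other labelings without the automaton for $A$ noticing, then the information that distinguishes $a$ from other atoms lies, in part, inside $T_u$. We first show that this cannot happen on both sides of the cut.

In this section types refer to a fixed automaton for $A$, with $s$ states, unless another automaton is named. Let $\mathcal M$ be an automaton accepting the pairs $(a,X)$ with $X\in D$ and $a\in\mathrm{At}(X)$, let $e$ be its number of states, and put $\kappa=2e$. For a node $u$ and sets of states $\sigma,\theta$, let $R_\sigma(u)$ be the set of $\Sigma$-labelings of $T_u$ with in-type $\sigma$, and $P_\theta(u)$ the set of $\Sigma$-labelings of $T^u$ with out-type $\theta$.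

\begin{lemma}\label{lem:rectangle}
If $a\in A$ and $u\in T$, then $|R_{\mathrm{in}(a_u)}(u)|\le\kappa$ or $|P_{\mathrm{out}(a^u)}(u)|\le\kappa$.
\end{lemma}

\begin{proof}
Let $\theta=\mathrm{out}(a^u)$ and $\sigma=\mathrm{in}(a_u)$. By (G1), $\theta\cap\sigma\neq\emptyset$, and so $p\cup p'\in A$ for all $p\in P_\theta(u)$ and $p'\in R_\sigma(u)$. Suppose that both sets have more than $\kappa$ elements, and choose $P\subseteq P_\theta(u)$ and $R\subseteq R_\sigma(u)$ of size $\kappa+1$. The labelings $p\cup p'$ with $(p,p')\in P\times R$ are $(\kappa+1)^2$ distinct atoms. By \eqref{eq:bij}, every subset of $P\times R$ has the form $\{(p,p'):p\cup p'\in\mathrm{At}(X)\}$ for some $X\in D$. By (G1) for $\mathcal M$, this subset is determined by the map $p\mapsto\mathrm{out}(p,X^u)$ on $P$ and the map $p'\mapsto\mathrm{in}(p',X_u)$ on $R$, with types taken in $\mathcal M$. There are at most $(2^e)^{\kappa+1}$ maps of each kind. Hence $2^{(\kappa+1)^2}\le2^{2e(\kappa+1)}$, that is $\kappa+1\le2e=\kappa$, a contradiction.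
\end{proof}

For $a\in A$ let
\[
J_a=\{u\in T:|R_{\mathrm{in}(a_u)}(u)|>\kappa\}
\]
be the \emph{free part} of $a$. It is definable from $a$: $u\in J_a$ if and only if there are $\kappa+1$ labelings that differ pairwise on $T_u$ and have on $T_u$ the in-type of $a_u$. It is prefix-closed: if $u\le u'\in J_a$, then replacing $a_{u'}$ in $a_u$ by the elements of $R_{\mathrm{in}(a_{u'})}(u')$ gives more than $\kappa$ elements of $R_{\mathrm{in}(a_u)}(u)$, by (G2). By the definition of $J_a$ and Lemma~\ref{lem:rectangle},
\begin{equation}\label{eq:dichotomy}
u\notin J_a\Rightarrow|R_{\mathrm{in}(a_u)}(u)|\le\kappa,\qquad u\in J_a\Rightarrow|P_{\mathrm{out}(a^u)}(u)|\le\kappa .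
\end{equation}
So for $u\in J_a$ there are boundedly many possibilities for $a^u$, and the deeper $u$ is, the more of $a$ is controlled. We therefore go as deep into $J_a$ as possible and define the \emph{home} $h(a)$ of $a$:
\begin{enumerate}
\item[(0)] if $J_a=\emptyset$, then $h(a)=\lambda$;
\item[(1)] if $J_a$ is finite and nonempty, then $h(a)$ is the $<_{\mathrm{lex}}$-least of the $\le$-maximal elements of $J_a$;
\item[(2)] if $J_a$ is infinite, then $h(a)$ is the leftmost end contained in $J_a$.
\end{enumerate}
In case (2) the leftmost end is found by starting at $\lambda$ and moving from $u$ to $ul$ if $J_a\cap T_{ul}$ is infinite and to $ur$ otherwise. The relations ``$h(a)$ is the node $u$'' and ``$h(a)$ is the end $\beta$'' are definable.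

\begin{example}\label{ex:omega}
Case (2) does occur. Let $S=\omega\cup\{\infty\}$ without relations, and $\Sigma=\{0,1\}$. Represent $\{n\}$ by $a_n=\{r^j:j\le n\}$, represent $\{\infty\}$ by $a_\infty=\{r^j:j\in\omega\}$, and represent every $Y\subseteq S$ with $|Y|\neq1$ by $\{r^nl:n\in Y\cap\omega\}$, with the node $ll$ added if $\infty\in Y$. From each code one defines the corresponding subset of $\{r^nl:n\in\omega\}\cup\{ll\}$, so this is a presentation of $\mathcal P[\mathfrak S]$. The atoms are accepted by the automaton with states $p$ (initial) and $z$, both of priority $0$, and transitions $(p,1,z,p)$, $(p,1,z,z)$, $(z,0,z,z)$. At any node $u$, the in-type $\{z\}$ is realized only by the empty set, and the in-type $\{p\}$ by the infinitely many sets $\{ur^j:j\le n\}$ and by $\{ur^j:j\in\omega\}$. Hence $J_a=a$ for each atom $a$, so $h(a_n)=r^n$, while $h(a_\infty)$ is the end $\{r^j:j\in\omega\}$.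
\end{example}

\begin{lemma}\label{lem:fibers}
Let $K=\max\{\kappa2^s+|\Sigma|(\kappa2^s)^3,\ 2^{s^3}\kappa2^s\}$. For every node or end $x$, at most $K$ atoms $a$ have $h(a)=x$.
\end{lemma}

\begin{proof}
For a fixed node $u$, the union of those sets $R_\sigma(u)$ that have at most $\kappa$ elements has at most $\kappa2^s$ elements, and the same holds for the sets $P_\theta(u)$. We use this bound together with \eqref{eq:dichotomy}.

\emph{Nodes.} In case (0), $\lambda\notin J_a$, so there are at most $\kappa2^s$ possibilities for $a=a_\lambda$. In case (1) with $h(a)=u$, we have $u\in J_a$ and $ul,ur\notin J_a$. So there are at most $\kappa2^s$ possibilities for each of $a^u$, $a_{ul}$, $a_{ur}$ and $|\Sigma|$ possibilities for $a(u)$, which gives at most $|\Sigma|(\kappa2^s)^3$ atoms. The two counts are added for $x=\lambda$.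

\emph{Ends.} Let $x=\beta$. Now \eqref{eq:dichotomy} controls $a^u$ for each $u\in\beta$, but there is no last $u$, and two atoms may keep differing further down. Call atoms $a,a'$ with home $\beta$ \emph{tail-equal} if $a_u=a'_u$ for some $u\in\beta$. If this holds for $u$, it holds for all deeper nodes of $\beta$, so tail-equality is an equivalence relation. We bound the size and the number of the classes.

Let $a_1,\dots,a_n$ be distinct and pairwise tail-equal. They agree on $T_u$ for the deepest $u\in\beta$ among the witnesses, so $a_1^u,\dots,a_n^u$ are distinct. Since $u\in\beta\subseteq J_{a_i}$ for each $i$, we get $n\le\kappa2^s$.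

Let $M=2^{s^3}$ and suppose that $a_0,\dots,a_M$ have home $\beta$ and are pairwise not tail-equal. Color each pair $u<u'$ of nodes of $\beta$ by the tuple $(\mathrm{seg}((a_i)_{[u,u')}))_{i\le M}$. Ramsey's theorem (a coloring of the pairs from an infinite set with finitely many colors is constant on the pairs from an infinite subset) gives $u_0<u_1<\cdots$ on $\beta$ and types $\mu_0,\dots,\mu_M$ with $\mathrm{seg}((a_i)_{[u_j,u_{j'})})=\mu_i$ for all $i$ and all $j<j'$. There are at most $M$ segment types, so $\mu_i=\mu_{i'}$ for some $i\ne i'$; write $a=a_i$, $a'=a_{i'}$. The atoms $a,a'$ differ at some node of each $T_{u_j}$, and this node lies in $[u_j,u_{j'})$ as soon as $u_{j'}$ is longer than it. Passing to a subsequence, we may assume that $a,a'$ differ on every segment $[u_j,u_{j+1})$. For $I\subseteq\omega$ let $a_I$ equal $a'$ on the segments $[u_j,u_{j+1})$ with $j\in I$ and equal $a$ everywhere else. Then $a_I^{u_0}=a^{u_0}$, and $a_I$ has the same word of segment types as $a$, so $\mathrm{in}((a_I)_{u_0})=\mathrm{in}(a_{u_0})$ by (G3) and $a_I\in A$ by (G1). The $a_I$ are $2^{\aleph_0}$ distinct atoms, contradicting \eqref{eq:card}. So there are at most $M$ classes,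 and at most $M\kappa2^s$ atoms with home $\beta$.
\end{proof}

\section{Coding sets of ends}\label{sec:ends}

It remains to move the ends that are homes of atoms to nodes, injectively and definably. If each such end $\beta$ were isolated among them, we could take the first node of $\beta$ through which no other one passes. They need not be isolated, and the bound \eqref{eq:card} produces no formula. What we still have is that every \emph{set} of such ends has a code. We isolate this situation.

\begin{definition}\label{def:coding}
An \emph{end coding} consists of a definable set $B$ of ends, a definable set $C$ of $\Sigma$-labelings and a definable relation $\varphi$ between ends and labelings such that $X\mapsto\|X\|=\{\beta\in B:\varphi(\beta,X)\}$ is a bijection $C\to\mathcal P(B)$. We write $c:\mathcal P(B)\to C$ for the inverse, and $B_u=B\cap\partial T_u$.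
\end{definition}

The presentation yields an end coding. Let $B$ be the set of ends of the form $h(a)$. Let $C$ be the set of $X\in D$ such that $h(a)$ is an end for all $a\in\mathrm{At}(X)$, and $a\in\mathrm{At}(X)\Leftrightarrow a'\in\mathrm{At}(X)$ whenever $h(a)=h(a')$ is an end. Let $\varphi(\beta,X)$ say that some $a\in\mathrm{At}(X)$ has $h(a)=\beta$. Under \eqref{eq:bij}, $C$ corresponds to the unions of fibers $h^{-1}(\beta)$ with $\beta\in B$; these fibers are nonempty and disjoint, so their unions correspond bijectively to the subsets of $B$.

\begin{proposition}\label{prop:ends}
For every end coding there is a definable injection $f:B\to T$.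
\end{proposition}

The proof occupies this section and the next. The plan is to define sets $E_u$ of ends, one for each node $u$, such that every end of $B$ lies in some $E_u$, every element of $E_u$ is isolated in $E_u$, and the sets $E_u$ grow along an end. An end will be in $E_u$ if the part of a code outside $T_u$ always sees what happens arbitrarily close to that end.

\subsection{What a code reveals outside a subtree}

Fix an end coding. In Sections~\ref{sec:ends} and~\ref{sec:isolated}, types refer to an automaton $\mathcal A$ that accepts the pairs $(Y,X)$, with $Y$ a set of nodes and $X$ a $\Sigma$-labeling, such that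
\[
X\in C\quad\text{and}\quad(Y=\emptyset\ \text{ or }\ Y\in\|X\|).
\]
With $Y=\emptyset$ it tests membership in $C$, and with $Y\in B$ it decodes. An end meets $T_u$ not at all if it avoids $u$, and meets $T^u$ in the path $\{w:w<u\}$ if it passes through $u$. So the following types suffice:
\[
\sigma(X_u)=\mathrm{in}(\emptyset,X_u),\qquad\theta^\emptyset(X^u)=\mathrm{out}(\emptyset,X^u),\qquad\theta^+(X^u)=\mathrm{out}(\{w:w<u\},X^u),
\]
and $\theta=(\theta^\emptyset,\theta^+)$. Applying (G1) to $(\emptyset,X)$ and to $(\gamma,X)$ with $\gamma\in B$, we get:
\begin{enumerate}
\item[(F1)] $X\in C$ if and only if $\theta^\emptyset(X^u)\cap\sigma(X_u)\ne\emptyset$.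
\item[(F2)] If $X,Y\in C$, $X^u=Y^u$ and $\sigma(X_u)=\sigma(Y_u)$, then $\|X\|\setminus B_u=\|Y\|\setminus B_u$.
\item[(F3)] If $X,Y\in C$, $X_u=Y_u$ and $\theta^+(X^u)=\theta^+(Y^u)$, then $\|X\|\cap B_u=\|Y\|\cap B_u$.
\end{enumerate}

\begin{definition}
For $Z,Z'\subseteq B_u$, let $Z\approx_uZ'$ if for all $V\subseteq B\setminus B_u$ the codes $c(V\cup Z)$ and $c(V\cup Z')$ coincide on $T^u$.
\end{definition}

This is an equivalence relation on $\mathcal P(B_u)$, and the class of $Z$ is what the outside of $T_u$ can learn about $Z$. The next lemma says that this is a finite amount, and that what cannot be seen outside $T_v$ cannot be seen outside a larger subtree.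

\begin{lemma}\label{lem:index}
\begin{enumerate}
\item[(i)] The relation $\approx_u$ has finitely many classes.
\item[(ii)] If $u\le v$, $Z,Z'\subseteq B_v$, $Z\approx_vZ'$ and $W\subseteq B_u\setminus B_v$, then $Z\cup W\approx_uZ'\cup W$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $Z\subseteq B_u$ let $G(Z)=\{(\theta(X^u),\sigma(X_u)):X\in C,\ \|X\|\cap B_u=Z\}$. The map $G$ takes finitely many values, and we show that $G(Z)=G(Z')$ implies $Z\approx_uZ'$. Let $V\subseteq B\setminus B_u$ and $X=c(V\cup Z)$. As $G(Z)=G(Z')$, there is $X'\in C$ with $\|X'\|\cap B_u=Z'$, $\theta((X')^u)=\theta(X^u)$ and $\sigma(X'_u)=\sigma(X_u)$. Let $Y=X^u\cup X'_u$. Its types $\theta$ and $\sigma$ at $u$ are those of $X$ and of $X'$. So $Y\in C$ by (F1), $\|Y\|\setminus B_u=\|X\|\setminus B_u=V$ by (F2), and $\|Y\|\cap B_u=\|X'\|\cap B_u=Z'$ by (F3). Since codes are unique, $Y=c(V\cup Z')$, and $Y$ agrees with $X=c(V\cup Z)$ on $T^u$.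

(ii) For $V\subseteq B\setminus B_u$ we have $V\cup W\subseteq B\setminus B_v$, so $c(V\cup W\cup Z)$ and $c(V\cup W\cup Z')$ coincide on $T^v\supseteq T^u$.
\end{proof}

\subsection{Blind pairs and exposed ends}

Whether a change inside $B_v$ is visible outside $T_u$, for $u\le v$, may depend on the ends chosen in between. We ask whether some choice hides everything.

\begin{definition}
For $u\le v$, the pair $(u,v)$ is \emph{blind} if there is $W\subseteq B_u\setminus B_v$, a \emph{screen}, such that $Z\cup W\approx_uZ'\cup W$ for all $Z,Z'\subseteq B_v$. An end $\beta\in\partial T_u$ is \emph{exposed at $u$} if $(u,v)$ is not blind for any $v\in\beta$ with $v\ge u$. Let $E_u$ be the set of ends exposed at $u$; we do not require $E_u\subseteq B$.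
\end{definition}

Blindness is definable, because sets of ends can be quantified over through their codes: $(u,v)$ is blind if and only if there is $X_0\in C$ such that any $X,X'\in C$ agree on $T^u$ provided that $\|X\|$, $\|X'\|$, $\|X_0\|$ have the same intersection with $B_u\setminus B_v$ and $\|X\|\setminus B_u=\|X'\|\setminus B_u$. Hence ``$\beta\in E_u$'' is definable. If $(u',v)$ is blind and $u\le u'$, then $(u,v)$ is blind with the same screen $W$: from $Z\cup W\approx_{u'}Z'\cup W$, Lemma~\ref{lem:index}(ii), applied to $u\le u'$ with nothing added, gives $Z\cup W\approx_uZ'\cup W$. In contrapositive form,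
\begin{equation}\label{eq:mono}
u\le u'\ \Rightarrow\ E_u\cap\partial T_{u'}\subseteq E_{u'}.
\end{equation}

\begin{example}\label{ex:comb}
Let $\beta$ be the end through all $r^j$, let $\beta_n$ be the end through all $r^nl^j$, and let $B=\{\beta\}\cup\{\beta_n:n\ge1\}$. The end $\beta$ is not isolated in $B$. Let $c(Z)$ contain $r^nl$ if and only if $\beta_n\in Z$, and let it contain $\lambda$ if and only if exactly one of the following holds: $\beta\in Z$; there is $n$ with $\beta_n\in Z$ and the least such $n$ is even. This is an end coding with $C=\mathcal P(\{\lambda\}\cup\{r^nl:n\ge1\})$. We compute $E_u$ for the nodes $u$ on ends of $B$ down to $r^nl$.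

Since $T^\lambda=\emptyset$, all pairs $(\lambda,v)$ are blind and $E_\lambda=\emptyset$. Let $u=r^k$ with $k\ge1$. Adding $\beta$ to a set always changes the label of the root, so no pair $(u,r^j)$ is blind and $\beta\in E_u$. For $n\ge k$ the pair $(u,r^nl)$ is blind with screen $\{\beta_{n+2}\}$: adding $\beta_n$ to $V\cup\{\beta_{n+2}\}$, where $V\subseteq\{\beta_1,\dots,\beta_{k-1}\}$, does not change the parity of the least index, and $r^nl\notin T^u$. (The empty screen fails for even $n$, as $c(\emptyset)$ and $c(\{\beta_n\})$ differ at the root.) An end outside $B$ passes through a node $v$ with $B_v=\emptyset$, which makes the pair blind. So $E_{r^k}=\{\beta\}$. Finally let $u=r^nl$. Here $B_u=\{\beta_n\}$, and $\emptyset\not\approx_u\{\beta_n\}$ because $c(\{\beta_{n+1}\})$ and $c(\{\beta_n,\beta_{n+1}\})$ differ at the root; so $E_u=\{\beta_n\}$. Each end of $B$ is thus exposed somewhere and isolated there, and the map sending $\beta$ to $r$ and $\beta_n$ to $r^nl$ is the injection that the proof of Proposition~\ref{prop:ends} will produce.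
\end{example}

The first property of the sets $E_u$ holds because the code of $Z\cup\{\beta\}$ must differ from the code of $Z$ at some node, and every node is outside $T_u$ for $u$ deep enough on $\beta$.

\begin{lemma}\label{lem:exposed}
Every $\beta\in B$ lies in $E_u$ for some $u\in\beta$.
\end{lemma}

\begin{proof}
Suppose not. Then for each $u\in\beta$ there is $v\in\beta$ with $v\ge u$ and $(u,v)$ blind. A screen for $(u,v)$ is a screen for $(u,v')$ when $v'\ge v$, since $B_{v'}\subseteq B_v$; so we may take $v>u$. We obtain $u_0<u_1<\cdots$ on $\beta$ and screens $W_i\subseteq B_{u_i}\setminus B_{u_{i+1}}$ for the pairs $(u_i,u_{i+1})$. Let $Z=\bigcup_iW_i$ and $Z'=Z\cup\{\beta\}$. As $\beta\in B_{u_{i+1}}$ for all $i$, we have $\beta\notin Z$, so $Z\neq Z'$. For $j<i$ the set $W_j$ is disjoint from $B_{u_{j+1}}\supseteq B_{u_i}$, and for $j>i$ we have $W_j\subseteq B_{u_{i+1}}$. Therefore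
\[
Z\cap B_{u_i}=W_i\cup(Z\cap B_{u_{i+1}}),\qquad Z'\cap B_{u_i}=W_i\cup(Z'\cap B_{u_{i+1}}),
\]
and these two sets are $\approx_{u_i}$-equivalent because $W_i$ is a screen. Also $Z\setminus B_{u_i}=Z'\setminus B_{u_i}$. Hence $c(Z)$ and $c(Z')$ agree on $T^{u_i}$ for every $i$. Since $\bigcup_iT^{u_i}=T$, we get $c(Z)=c(Z')$, contradicting the injectivity of $c$.
\end{proof}

\section{Exposed ends are isolated}\label{sec:isolated}

\subsection{No Borel function is sensitive to every coordinate}

Suppose that in Example~\ref{ex:comb} all the ends $\beta_n$ were exposed at $r$, and that the root were still the only node of $T^r$ carrying information. Then the label of the root would be a function $\Phi:\{0,1\}^\omega\to\{0,1\}$ of the set of chosen $\beta_n$ that changes its value whenever a single argument is changed, whatever the other arguments are: an infinite parity function. A continuous $\Phi$ on the compact space $\{0,1\}^\omega$ depends on finitely many coordinates, so it cannot do this. The function in the example is not continuous, but it is constant on the open set of sequences that start with $1$, and this is where screens come from. A Borel function is still almost constant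 on some open set, which is enough.

We recall the facts needed. All spaces below are countable products of nonempty finite discrete spaces; they are compact and metrizable, and a basic open set fixes finitely many coordinates. A set is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. By the Baire category theorem, such a space is not meager in itself, so finitely many comeager sets have a common point. Every Borel set $F$ has the \emph{Baire property}: $F$ differs from an open set $U$ by a meager set. If $F$ is not meager, then $U\neq\emptyset$, and $F$ is comeager in every basic open set contained in $U$. A set is \emph{analytic} if it is the projection of a Borel subset of a product; by Suslin's theorem, a set that is analytic and has analytic complement is Borel. Finally, every $\omega$-regular language over a finite alphabet $\Gamma$ is a Borel subset of $\Gamma^\omega$.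

\begin{lemma}\label{lem:baire}
Let $\mathcal R_0,\mathcal R_1,\dots$ be nonempty finite sets, and let $\Phi$ be a Borel map from $\Pi=\prod_n\mathcal R_n$ to a finite set. Then there are $n$ and values $z_j\in\mathcal R_j$ for $j\neq n$ such that $\Phi(z)$ is the same for all $z_n\in\mathcal R_n$.
\end{lemma}

\begin{proof}
The finitely many fibers of $\Phi$ cover $\Pi$, so some fiber $F$ is not meager. It is Borel, hence comeager in a nonempty basic open set $O$ that restricts only coordinates below some $N$. Let $n\ge N$ and write $O=\mathcal R_n\times O'$, where $O'$ collects the other coordinates. For $\xi\in\mathcal R_n$ the set $\{\xi\}\times O'$ is clopen in $O$ and homeomorphic to $O'$, so $\{t\in O':(\xi,t)\in F\}$ is comeager in $O'$. As $\mathcal R_n$ is finite, some $t$ lies in all these sets, and $(\xi,t)\in F$ for every $\xi\in\mathcal R_n$.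
\end{proof}

To apply this we must know that codes depend in a Borel way on choices made along an end. The proof of the next lemma is deferred to Section~\ref{sec:borel}.

\begin{lemma}\label{lem:borel}
Let $v_0<v_1<\cdots$ be nodes, let $\mathcal R_n$ be a nonempty finite set of subsets of $B_{v_n}\setminus B_{v_{n+1}}$ for $n\ge0$, and let $\Pi=\prod_n\mathcal R_n$. For $z\in\Pi$ put $Z_z=\bigcup_nz_n$. For every $V\subseteq B\setminus B_{v_0}$ and every node $y$, the map $z\mapsto c(V\cup Z_z)(y)$ from $\Pi$ to $\Sigma$ is Borel.
\end{lemma}

\subsection{The injection of ends into nodes}

\begin{lemma}\label{lem:isolated}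
If $\beta\in E_u$, then there is $v\in\beta$ with $v\ge u$ and $E_u\cap\partial T_v=\{\beta\}$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0) -- (10.4,0) node[right] {$\beta$};
\fill (0,0) circle (1.6pt) node[above] {$\lambda$};
\fill (1.2,0) circle (1.6pt) node[above] {$u$};
\foreach \x/\n in {2.6/0,5.2/1,7.8/2} {
  \draw[dashed] (\x-0.35,1) -- (\x-0.35,-2.5);
  \fill (\x,0) circle (1.6pt) node[above] {$v_{\n}$};
  \draw (\x,0) -- (\x+0.8,-0.7);
  \fill (\x+0.8,-0.7) circle (1.6pt) node[right] {$w_{\n}$};
  \draw (\x+0.8,-0.7) -- (\x+0.1,-2.1) -- (\x+1.5,-2.1) -- cycle;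
  \draw[thick] (\x+0.8,-0.7) -- (\x+0.8,-2.1) node[below] {$\beta_{\n}$};
  \node at (\x+1.1,0.8) {$L_{\n}$};
}
\node at (0.9,0.8) {$L_{-1}$};
\end{tikzpicture}
\caption{Ends $\beta_n$ accumulating at an end $\beta$ (drawn horizontally). The end $\beta_n$ leaves $\beta$ at $v_n$ through the child $w_n$. The layers $L_{-1}=T^{v_0}$ and $L_n=[v_n,v_{n+1})$ partition the tree, and the subtree $T_{w_n}$ (triangle) lies inside $L_n$.}
\label{fig:layers}
\end{figure}

\begin{proof}
Suppose not. Then for every $v\in\beta$ with $v\ge u$ some end of $E_u\setminus\{\beta\}$ passes through $v$. So there are $\beta_n\in E_u\setminus\{\beta\}$ such that the last common nodes $v_n$ of $\beta$ and $\beta_n$ satisfy $u\le v_0<v_1<\cdots$. Let $w_n$ be the child of $v_n$ on $\beta_n$. It is not on $\beta$, so $T_{w_n}\subseteq[v_n,v_{n+1})$ and $B_{w_n}\subseteq B_{v_n}\setminus B_{v_{n+1}}$; see Figure~\ref{fig:layers}. The set $B_{w_n}$ may have infinitely many subsets, but by Lemma~\ref{lem:index}(i) we can choose a finite set $\mathcal R_n\subseteq\mathcal P(B_{w_n})$ of representatives of the $\approx_{w_n}$-classes. Let $\Pi$ and $Z_z\subseteq B_u$ be as in Lemma~\ref{lem:borel}.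

\emph{The $\approx_u$-class of $Z_z$ is sensitive to every coordinate.} Fix $n$ and values $z_j$ for $j\ne n$, and let $W=\bigcup_{j\ne n}z_j\subseteq B_u\setminus B_{w_n}$. Since $w_n\in\beta_n\in E_u$, the pair $(u,w_n)$ is not blind, so $W$ is not a screen: there are $Z,Z'\subseteq B_{w_n}$ with $Z\cup W\not\approx_uZ'\cup W$. By Lemma~\ref{lem:index}(ii), replacing $Z$ and $Z'$ by their representatives in $\mathcal R_n$ does not change the $\approx_u$-classes of $Z\cup W$ and $Z'\cup W$. So two values of $z_n\in\mathcal R_n$ give sets $Z_z$ in different $\approx_u$-classes.

\emph{The class is read off from finitely many labels.} For two distinct $\approx_u$-classes choose members $Z_0,Z_0'$, a set $V\subseteq B\setminus B_u$ and a node $y\in T^u$ with $c(V\cup Z_0)(y)\neq c(V\cup Z_0')(y)$. The label $c(V\cup Z)(y)$ depends only on the class of $Z$, so the pair $(V,y)$ separates all members of the two classes. There are finitely many classes, so we obtain pairs $(V_1,y_1),\dots,(V_q,y_q)$ such that $Z\not\approx_uZ'$ implies $c(V_i\cup Z)(y_i)\neq c(V_i\cup Z')(y_i)$ for some $i$. Put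
\[
\Phi(z)=\bigl(c(V_i\cup Z_z)(y_i)\bigr)_{1\le i\le q}\in\Sigma^q .
\]
By the previous step, $\Phi$ is never constant in one coordinate when the others are fixed. Since $V_i\subseteq B\setminus B_u\subseteq B\setminus B_{v_0}$, Lemma~\ref{lem:borel} shows that $\Phi$ is Borel. This contradicts Lemma~\ref{lem:baire}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ends}]
For $\beta\in B$ let $f(\beta)$ be the shortest $v\in\beta$ such that $E_u\cap\partial T_v=\{\beta\}$ for some $u\le v$. Such a $v$ exists by Lemmas~\ref{lem:exposed} and~\ref{lem:isolated}, and $f$ is definable. Suppose $f(\beta)=f(\beta')=v$, with witnesses $u$ for $\beta$ and $u'$ for $\beta'$. Both are prefixes of $v$, hence comparable; by symmetry let $u\le u'\le v$. By \eqref{eq:mono}, $\beta\in E_u\cap\partial T_v\subseteq E_{u'}\cap\partial T_v=\{\beta'\}$.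
\end{proof}

\subsection{Codes depend on the choices in a Borel way}\label{sec:borel}

The difficulty in Lemma~\ref{lem:borel} is that the condition $\|X\|=V\cup Z_z$ quantifies over ends and involves the sets $V$ and $z_n$, about which we know nothing. The remedy is to show that on each layer of Figure~\ref{fig:layers} the codes in question take only finitely many values. The codes then become infinite words over finite alphabets, every condition concerning a single layer becomes a condition on finite data, and the only infinitary conditions left are those of (G3).

\begin{proof}[Proof of Lemma~\ref{lem:borel}]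
Let $\beta$ be the end through all $v_n$. The layers $L_{-1}=T^{v_0}$ and $L_n=[v_n,v_{n+1})$, $n\ge0$, partition $T$. For a $\Sigma$-labeling $X$ of $T$ let $X[n]$ be its restriction to $L_n$, and for $n\ge0$ let
\[
\theta_n(X)=\theta(X^{v_n}),\qquad\sigma_n(X)=\sigma(X_{v_n}),\qquad\mu_n(X)=(\mu_n^\emptyset(X),\mu_n^+(X)),
\]
where $\mu_n^\emptyset(X)=\mathrm{seg}(\emptyset,X[n])$ and $\mu_n^+(X)=\mathrm{seg}(\beta\cap L_n,X[n])$. By (G2),
\begin{equation}\label{eq:rec}
\theta_{n+1}\text{ is determined by }\theta_n\text{ and }\mu_n,\qquad\sigma_n\text{ is determined by }\mu_n^\emptyset\text{ and }\sigma_{n+1};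
\end{equation}
for $\theta^+$ we use that the path to $v_{n+1}$ meets $T^{v_n}$ in the path to $v_n$ and meets $L_n$ in $\beta\cap L_n$.

Every $\gamma\in B$ is of exactly one of three kinds: \emph{outer} if $v_0\notin\gamma$; \emph{of level $n$} if $v_n\in\gamma$ and $v_{n+1}\notin\gamma$; or equal to $\beta$. For a fixed $\gamma\in B$ and an arbitrary labeling $X$, whether $\mathcal A$ accepts $(\gamma,X)$ depends only on the following data.
\begin{enumerate}
\item[(a)] On $X[-1]$ and $\sigma_0(X)$, if $\gamma$ is outer. Here $\gamma\cap T_{v_0}=\emptyset$; apply (G1) at $v_0$.
\item[(b)] On $\theta_n^+(X)$, $X[n]$ and $\sigma_{n+1}(X)$, if $\gamma$ has level $n$. The out-type of $(\gamma,X)$ at $v_n$ is $\theta_n^+(X)$. Its in-type at $v_{n+1}$ is $\sigma_{n+1}(X)$, which together with $X[n]$ determines the in-type at $v_n$ by (G2). Apply (G1) at $v_n$.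
\item[(c)] On $\theta_0^+(X)$ and the word $(\mu_n^+(X))_{n\ge0}$, if $\gamma=\beta$, by (G1) at $v_0$ and (G3).
\end{enumerate}
For $X\in C$, acceptance of $(\gamma,X)$ means $\gamma\in\|X\|$. For $z\in\Pi$ let $X^{(z)}=c(V\cup Z_z)$. The elements of $V$ are outer and those of $z_n$ have level $n$. So the outer ends in $\|X^{(z)}\|$ are those of $V$, the ends of level $n$ are those of $z_n$, and $\beta\notin\|X^{(z)}\|$.

\emph{Step 1: for each $n\ge-1$ the set $\mathcal X_n=\{X^{(z)}[n]:z\in\Pi\}$ is finite.}

Let $n\ge0$. We show that $X^{(z)}[n]$ is determined by $z_n$ and the types $\mu_n,\theta_n,\sigma_{n+1}$ of $X^{(z)}$; these data range over a finite set. Let $X=X^{(z)}$ and $X'=X^{(z')}$ have the same data, and let $Y$ be $X$ with $X[n]$ replaced by $X'[n]$. Then $\mu_j(Y)=\mu_j(X)$ for all $j$. We have $\theta_0(Y)=\theta_0(X)$ because $Y[-1]=X[-1]$, and then $\theta_j(Y)=\theta_j(X)$ for all $j$ by \eqref{eq:rec}. We have $\sigma_j(Y)=\sigma_j(X)$ for $j>n$ because $Y_{v_j}=X_{v_j}$, and then for $j\le n$ by \eqref{eq:rec}. So $Y\in C$ by (F1). If $\gamma\in B$ is not of level $n$, the data in (a), (b) or (c) are the same for $Y$ and $X$, so $\gamma\in\|Y\|\Leftrightarrow\gamma\in\|X\|$.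 If $\gamma$ has level $n$, the data in (b) are the same for $Y$ and $X'$, so
\[
\gamma\in\|Y\|\iff\gamma\in\|X'\|\iff\gamma\in z'_n=z_n\iff\gamma\in\|X\| .
\]
Thus $\|Y\|=\|X\|$, so $Y=X$ by uniqueness of codes, and $X'[n]=X[n]$.

For $n=-1$ we show that $X^{(z)}[-1]$ is determined by $\theta_0$ and $\sigma_0$. Let $X=X^{(z)}$ and $X'=X^{(z')}$ agree in these types, and let $Y=X'[-1]\cup X_{v_0}$, which has the same $\theta_0$ and $\sigma_0$. Then $Y\in C$ by (F1), $\|Y\|\setminus B_{v_0}=\|X'\|\setminus B_{v_0}=V=\|X\|\setminus B_{v_0}$ by (F2), and $\|Y\|\cap B_{v_0}=\|X\|\cap B_{v_0}$ by (F3). So $Y=X$ and $X'[-1]=X[-1]$.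

\emph{Step 2: the graph of $z\mapsto X^{(z)}$ is Borel.} Let $\mathcal X=\prod_{n\ge-1}\mathcal X_n$, a product of finite discrete spaces whose points we regard as labelings of $T$. Every $X^{(z)}$ lies in $\mathcal X$, and by uniqueness of codes the set
\[
\mathcal G=\{(X,z)\in\mathcal X\times\Pi:X\in C,\ \|X\|=V\cup Z_z\}
\]
is the graph of $z\mapsto X^{(z)}$. On $\mathcal X$, the types $\theta_n$ and $\mu_n$ depend on finitely many coordinates and are therefore continuous, and so are the maps $X\mapsto(\mu_j^\emptyset(X))_{j\ge n}$ and $X\mapsto(\mu_j^+(X))_{j\ge0}$ to spaces of words. By (G3), for each state $q$ the set $\{X:q\in\sigma_n(X)\}$ is the preimage of an $\omega$-regular language under a continuous map, so $\sigma_n$ is a Borel function. Now $(X,z)\in\mathcal G$ if and only if the following hold.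
\begin{enumerate}
\item[1.] $\theta_0^\emptyset(X)\cap\sigma_0(X)\ne\emptyset$. By (F1) this says $X\in C$.
\item[2.] For each $n\ge0$: for all $\gamma\in B$ of level $n$, $\mathcal A$ accepts $(\gamma,X)$ if and only if $\gamma\in z_n$. By (b), for fixed $n$ the truth of this statement depends only on $(\theta_n(X),X[n],\sigma_{n+1}(X),z_n)$.
\item[3.] For all outer $\gamma\in B$, $\mathcal A$ accepts $(\gamma,X)$ if and only if $\gamma\in V$. By (a), the truth of this statement depends only on $(X[-1],\sigma_0(X))$.
\item[4.] If $\beta\in B$, then $\mathcal A$ does not accept $(\beta,X)$.
\end{enumerate}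
Conditions 1 and 3, and condition 2 for each $n$, say that a Borel map from $\mathcal X\times\Pi$ to a finite set takes its value in a certain subset. Condition 4 is Borel by (c): acceptance means that for some $q\in\theta_0^+(X)$ the word $(\mu_n^+(X))_n$ lies in the $\omega$-regular language that (G3) attaches to $q$. So $\mathcal G$ is a countable intersection of Borel sets.

\emph{Step 3.} For a letter $t\in\Sigma$, the set $\{z:X^{(z)}(y)=t\}$ is the projection to $\Pi$ of the Borel set $\{(X,z)\in\mathcal G:X(y)=t\}$, hence analytic. Its complement is the finite union of the corresponding sets for the other letters, hence analytic too. By Suslin's theorem it is Borel.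
\end{proof}

\section{Ordering the atoms at a node}\label{sec:order}

We return to the presentation of $\mathcal P[\mathfrak S]$ and to the end coding that it yields. Let $p(a)=h(a)$ if $h(a)$ is a node, and $p(a)=f(h(a))$ if $h(a)$ is an end, with $f$ from Proposition~\ref{prop:ends}. The map $p:A\to T$ is definable. The fiber $A_v=p^{-1}(v)$ consists of the atoms with home $v$ and those with home $f^{-1}(v)$, if this end exists; so $|A_v|\le K'=2K$ by Lemma~\ref{lem:fibers}.

To separate the elements of $A_v$ we order them definably. One would like to compare two labelings at the first node where they differ, but $<_{\mathrm{lex}}$ is not a well-order ($r>_{\mathrm{lex}}lr>_{\mathrm{lex}}llr>_{\mathrm{lex}}\cdots$), so a first node need not exist. We find instead a finite set of nodes, definable from $v$, at which the elements of $A_v$ are told apart by labels and types.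

\begin{lemma}\label{lem:order}
There is a formula defining, uniformly in $v$, a linear order on $A_v$.
\end{lemma}

\begin{proof}
Let $\mathcal E$ be an automaton accepting $(\{v\},a)$ if and only if $a\in A_v$, and write $\mathrm{tp}_v(a,u)=\mathrm{in}(\{v\}\cap T_u,a_u)$ for the in-type with respect to $\mathcal E$. For distinct $a,a'\in A_v$ let
\[
U=U(a,a')=\{u:\ a_u\ne a'_u,\text{ and }u=\lambda\text{ or }\mathrm{tp}_v(a,u)=\mathrm{tp}_v(a',u)\}.
\]
Then $\lambda\in U$. Replacing $a_u$ by $a'_u$ for one $u\in U$ gives an element of $A_v$: it gives $a'$ if $u=\lambda$, and otherwise we use (G1). For a finite antichain $F\subseteq U$ the subtrees $T_u$, $u\in F$, are disjoint, so the replacements can be made one after the other, each preserving acceptance by (G1); the result $a[F]$ lies in $A_v$. Since $A_v$ is small, $U$ must be small.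

\emph{Antichains in $U$ have at most $\log_2K'$ elements.} If $F\subseteq U$ is an antichain with $m<\infty$ elements, the labelings $a[F']$ with $F'\subseteq F$ are distinct, since on $T_u$ with $u\in F$ the labeling $a[F']$ equals $a'_u$ or $a_u$ according to whether $u\in F'$. So $2^m\le K'$.

\emph{$U$ has no infinite chain.} Let $u_0<u_1<\cdots$ be in $U$ and $b_j=a[\{u_j\}]$. As $A_v$ is finite, there is $j$ with $b_j=b_{j'}$ for infinitely many $j'>j$. On $[u_j,u_{j'})$, $b_j$ equals $a'$ and $b_{j'}$ equals $a$. These segments exhaust $T_{u_j}$, so $a_{u_j}=a'_{u_j}$, contradicting $u_j\in U$.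

Hence the set $\mathrm{Max}(a,a')$ of $\le$-maximal elements of $U$ is nonempty, and it is a finite antichain. Put
\[
t_v(a,u)=\bigl(a(u),\mathrm{tp}_v(a,ul),\mathrm{tp}_v(a,ur)\bigr).
\]
If $u\in\mathrm{Max}(a,a')$, then $t_v(a,u)\neq t_v(a',u)$. Indeed, $a_u\ne a'_u$, so either $a(u)\neq a'(u)$, or $a_{ud}\ne a'_{ud}$ for a child $ud$; in the second case $ud\notin U$ forces $\mathrm{tp}_v(a,ud)\neq\mathrm{tp}_v(a',ud)$.

Let $W_v$ be the union of the sets $\mathrm{Max}(a,a')$ over all pairs of distinct $a,a'\in A_v$. It is finite and definable from $v$, and the map $a\mapsto(t_v(a,u))_{u\in W_v}$ is injective on $A_v$. Fix a linear order on the finite set of possible triples. Let $a\prec a'$ if, at the $<_{\mathrm{lex}}$-least $u\in W_v$ with $t_v(a,u)\neq t_v(a',u)$, the triple of $a$ is the smaller one. This is the lexicographic order on finite vectors pulled back along an injective map, so it is a linear order on $A_v$, and it is definable from $v$.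
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Choose $m$ with $2^m\ge K'$ and distinct words $x_1,\dots,x_{K'}\in\{l,r\}^m$. If $a\in A_v$ is the $i$-th element in the order of Lemma~\ref{lem:order}, put $\iota(a)=vx_i$. The map $\iota$ is definable, since ``exactly $i-1$ elements of $A_v$ precede $a$'' is expressible for each $i\le K'$. It is injective: all $x_i$ have length $m$, so the node $vx_i$ determines $v$ and $i$, hence $a$. Lemma~\ref{lem:reduction} completes the proof.
\end{proof}

\section{Uniformity, uniqueness and finite subsets}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}]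
(1) One direction is Theorem~\ref{thm:main}; the other is the canonical presentation of Section~\ref{sec:intro}, which needs two letters. An interpreted structure has a subset of the countable set $T$ as its domain.

(2) The formulas for $A$, $\mathrm{At}$, $J_a$, $h$, $B$, $C$, $\varphi$, blindness, $E_u$, $f$, $p$, the order of Lemma~\ref{lem:order}, $\iota$, and finally $\delta$ and $\varphi_i$, were written down from the given automata, from automata obtained from them by the translations of Rabin's theorem, and from the constants $\kappa,K,K',m$. The translations are effective and independent of $Q$, and the constants are computed from $|\Sigma|$ and the numbers of states $s$ and $e$. The advice enters the formulas only through the predicate symbols for $Q$. The objects chosen without a definition, such as the screens $W_i$, the sets $\mathcal R_n$ and the pairs $(V_i,y_i)$, occur only in the proofs of correctness, and these apply to every $Q$ for which the automata present a power structure.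

(3) Let $\Psi(X,Y)$ say that $X\in D$ and $Y=\{\iota(a):a\in\mathrm{At}(X)\}$; by (2) this formula does not depend on $Q$. It defines the composition of the bijection \eqref{eq:bij} with the bijection $\mathcal P(A)\to\mathcal P(\delta^{(\mathfrak T_2,Q)})$ induced by $\iota$. We have $X\sqsubseteq X'$ if and only if $\mathrm{At}(X)\subseteq\mathrm{At}(X')$, so the order is carried to inclusion. An atom $a$ is sent to $\{\iota(a)\}$, and $\iota$ carries $\rho_i$ to the relation defined by $\varphi_i$, so the remaining relations are preserved in both directions.

(4) Let $\mathfrak S$ be the set $\partial T$ of all ends, without relations. Represent a finite set $F$ of ends by the set of nodes $\bigcup F$, which is empty for $F=\emptyset$. An end contained in $\bigcup F$ has infinitely many nodes on one $\gamma\in F$ and so equals $\gamma$. Hence $F$ is the set of ends contained in $\bigcup F$, the representation is injective, and $F\subseteq F'$ if and only if $\bigcup F\subseteq\bigcup F'$. The representing sets are exactly the prefix-closed sets $X$ in which every node has a child in $X$ and only finitely many nodes have two children in $X$. Indeed, in $\bigcup F$ a node with two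 children is the last common node of two ends of $F$. Conversely, a set $X$ with these properties is the union of the ends it contains, and if $b$ nodes have two children in $X$, there are at most $2^b$ such ends, since each is obtained by fixing a direction at each of these $b$ nodes and following it. These conditions and inclusion are MSO-definable in $\mathfrak T_2$, so $\mathcal P_f[\mathfrak S]$ is Rabin-automatic with trivial advice. But $\partial T$ is uncountable, so $\mathfrak S$ is not isomorphic to a structure whose domain is a set of nodes.
\end{proof}

\begin{remark}[Where the hypotheses are used]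
Lemma~\ref{lem:rectangle} needs codes only for finite sets of atoms. Codes for infinite sets are used in the bound \eqref{eq:card}, hence in counting tail classes in Lemma~\ref{lem:fibers}, and for the infinite unions $\bigcup_iW_i$ and $Z_z$ in Lemmas~\ref{lem:exposed} and~\ref{lem:isolated}. The example in part (4) shows the failure concretely. Take $B=\partial T$ and $c(F)=\bigcup F$, and define $\approx_u$ and blindness with finite sets only. On $T^u$ the code $c(V\cup Z)$ depends on $Z\subseteq B_u$ only through whether $Z$ is empty. So for $u<v$ any single end through $u$ avoiding $v$ is a screen, every $E_u$ is empty, and the conclusion of Lemma~\ref{lem:exposed} fails: the union of the screens along an end is infinite and has no code. Injectivity of the presentation is used whenever distinct labelings are counted as distinct atoms (Lemmas~\ref{lem:rectangle}, \ref{lem:fibers} and~\ref{lem:order}) and whenever a glued labeling is identified with the code of the set it decodes to (Lemmas~\ref{lem:index} and~\ref{lem:borel}).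
\end{remark}

\begin{thebibliography}{1}
\bibitem{draft} \emph{Automatic Structures (Draft)}, \texttt{https://github.com/sasharubin/sasharubin.github.io}.
\end{thebibliography}
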